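\title{Root spacing along the finite free interpolation:\\ a concavity conjecture and the role of the third moment}

\begin{abstract}
Let $p,q$ be monic polynomials of degree $d$ with distinct real roots. Dilate the roots of $p$ by $\sqrt t$ and those of $q$ by $\sqrt{1-t}$, and let $r_t$ be the finite free additive convolution of the results. It has been conjectured that the mean logarithmic gap $h(r_t)$ between the roots is concave in $t$ and that the mean inverse even powers $J_k(r_t)$ of the gaps are convex in $t$. We show that the conjecture holds for $d=2$ and fails for every $d\ge3$, where one pair $(p,q)$ violates all of its assertions at once. The obstruction is a term $t^{3/2}$ carried by the third central moment of the roots. For $d=3$ each assertion holds exactly when the third central moments of $p$ and $q$ do not have opposite signs. When $q$ is a Hermite polynomial, $e^{2h}$ and $1/J_1$ are concave in every degree, but for $d\ge4$ and large $k$ the convexity of $J_k$ can still fail.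
\end{abstract}

\section{The conjecture and the results}\label{sec:intro}

Fix $d\ge2$. For monic real polynomials $p=\sum_{i=0}^d a_ix^{d-i}$ and $q=\sum_{i=0}^d b_ix^{d-i}$ of degree $d$, the \emph{finite free additive convolution} of Marcus, Spielman and Srivastava is
\begin{equation}\label{eq:def}
p\boxplus_d q=\sum_{k=0}^d x^{d-k}\sum_{i+j=k}\frac{(d-i)!\,(d-j)!}{d!\,(d-k)!}\,a_ib_j .
\end{equation}
Equivalently, if $p=\chi_A$ and $q=\chi_B$ are the characteristic polynomials of real symmetric $d\times d$ matrices, then $p\boxplus_dq=\mathbb E_Q[\chi_{A+Q^TBQ}]$ with $Q$ Haar distributed on the orthogonal group. We use this description only for orientation. The one result of Marcus, Spielman and Srivastava that we use is that $p\boxplus_dq$ has only real roots whenever $p$ and $q$ do.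

Let $\mathcal P_d$ be the set of monic polynomials of degree $d$ with $d$ distinct real roots, and put $N=\binom d2$. For $p=\prod_i(x-\lambda_i)$ and real $\mu$ let $\delta_\mu p=\prod_i(x-\mu\lambda_i)$ be the dilation of $p$. For $p\in\mathcal P_d$ define
\[
h(p)=\frac1N\sum_{i<j}\log|\lambda_i-\lambda_j|,\qquad
J_k(p)=\frac1N\sum_{i<j}\frac1{(\lambda_i-\lambda_j)^{2k}}\quad(k=1,2,\dots).
\]
Given $p,q\in\mathcal P_d$ we study the curve
\[
r_t=\delta_{\sqrt t}\,p\ \boxplus_d\ \delta_{\sqrt{1-t}}\,q,\qquad 0\le t\le1,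
\]
which runs from $r_0=q$ to $r_1=p$ inside $\mathcal P_d$ (Lemma~\ref{lem:distinct}). In matrix terms, $r_t$ is the expected characteristic polynomial of $\sqrt t\,A+\sqrt{1-t}\,Q^TBQ$. The following conjecture is posed in \cite{slides}.

\begin{quote}
\textbf{Conjecture.} For all $p,q\in\mathcal P_d$, the function $t\mapsto h(r_t)$ is concave on $[0,1]$, and $t\mapsto J_k(r_t)$ is convex on $[0,1]$ for every $k\ge1$.
\end{quote}

It helps to read $h$ and $J_k$ as means of the $N$ squared gaps $y_{ij}=(\lambda_i-\lambda_j)^2$. Put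
\[
M_0=e^{2h}=\Big(\prod_{i<j}y_{ij}\Big)^{1/N},\qquad
M_k=J_k^{-1/k}=\Big(\frac1N\sum_{i<j}y_{ij}^{-k}\Big)^{-1/k}.
\]
Thus $M_0$ is the geometric mean and $M_k$ the power mean of exponent $-k$. The larger $k$, the more $M_k$ sees only the closest pair of roots, since $\min y_{ij}\le M_k\le N^{1/k}\min y_{ij}$. All these means are homogeneous: $M_k(\delta_\mu p)=\mu^2M_k(p)$ for $\mu\ne0$. Because $\log$ is concave and increasing while $x\mapsto x^{-k}$ is convex and decreasing,
\begin{equation}\label{eq:stronger}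
M_0(r_t)\text{ concave}\ \Rightarrow\ h(r_t)\text{ concave},\qquad
M_k(r_t)\text{ concave}\ \Rightarrow\ J_k(r_t)\text{ convex}.
\end{equation}

The square roots in the definition of $r_t$ are the scaling under which the \emph{arithmetic} mean of the squared gaps is an affine function of $t$; see \eqref{eq:moments}. The means $M_k$ lie below the arithmetic mean and penalize small gaps. One expects the average over $Q$ to even out the spacing of the roots, so that these means bulge upward between the endpoints, and this is what the conjecture expresses. The simplest cases agree: for $d=2$ there is one gap, and for $p=q$ a Hermite polynomial the curve $r_t$ is constant (Section~\ref{sec:operator}).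

The guess overlooks the third moment. For $p=\prod_i(x-\lambda_i)$ with mean root $\bar\lambda$ let
\[
m_2(p)=\sum_i(\lambda_i-\bar\lambda)^2,\qquad m_3(p)=\sum_i(\lambda_i-\bar\lambda)^3 .
\]
Along the curve $m_3(r_t)=t^{3/2}m_3(p)+(1-t)^{3/2}m_3(q)$, and the second derivative of $t^{3/2}$ is unbounded at $t=0$. The sign with which this singularity enters $h$ and $J_k$ is reversed when $p$ is reflected, so it cannot always be the conjectured one.

\begin{theorem}\label{thm:counter}
For every $d\ge3$ there are $p,q\in\mathcal P_d$ such that, as $t\to0^+$,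
\[
\frac{d^2}{dt^2}h(r_t)\to+\infty,\qquad \frac{d^2}{dt^2}J_k(r_t)\to-\infty\quad\text{for every }k\ge1 .
\]
\end{theorem}

In degrees two and three the answer is complete.

\begin{theorem}\label{thm:low}
\begin{itemize}
\item[(a)] Let $d=2$. Then $e^{2h(r_t)}$ and $J_k(r_t)^{-1/k}$ are affine in $t$, and the conjecture holds.
\item[(b)] Let $d=3$ and $p,q\in\mathcal P_3$. For each of the functionals $h,J_1,J_2,\dots$ separately, the conjectured concavity or convexity holds for $(p,q)$ if and only if $m_3(p)\,m_3(q)\ge0$. In that case $e^{2h(r_t)}$ and all $J_k(r_t)^{-1/k}$ are concave in $t$.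
\end{itemize}
\end{theorem}

Write $D=d/dx$. For $\sigma>0$ let $H_\sigma=e^{-\sigma D^2/2}x^d$, a rescaled Hermite polynomial; it lies in $\mathcal P_d$ (Lemma~\ref{lem:hermite}).

\begin{theorem}\label{thm:hermite}
Let $d\ge2$, $\sigma>0$, $q=H_\sigma$, and let $p\in\mathcal P_d$ be arbitrary. Then $e^{2h(r_t)}$ and $1/J_1(r_t)$ are concave in $t$. In particular $h(r_t)$ is concave and $J_1(r_t)$ is convex.
\end{theorem}

\begin{theorem}\label{thm:largek}
For every $d\ge4$ there is $k_0$ such that for each $k\ge k_0$ there are $p\in\mathcal P_d$ and $\sigma>0$ for which, with $q=H_\sigma$, the function $t\mapsto J_k(r_t)$ is not convex.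
\end{theorem}

So the conjecture holds for all pairs $(p,q)$ if and only if $d=2$, and for $d\ge3$ each of its assertions fails. Two tools give the four theorems. The first is an expansion at the endpoint $t=0$; it is seen on a cubic in Section~\ref{sec:hand} and carried out in general in Section~\ref{sec:endpoint}. The second is the backward heat flow $e^{-sD^2/2}$, under which the roots follow the gradient of $Nh$ (Section~\ref{sec:heat}). It governs the Hermite case (Sections~\ref{sec:hermite} and~\ref{sec:largek}) and, less visibly, all cubics (Section~\ref{sec:cubic}).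

\section{The convolution as a differential operator}\label{sec:operator}

To $p=\sum_ia_ix^{d-i}$ attach the operator
\[
\widehat p(D)=\sum_{i=0}^d a_i\frac{(d-i)!}{d!}\,D^i .
\]
Since $D^ix^d=\frac{d!}{(d-i)!}x^{d-i}$, we have $p=\widehat p(D)x^d$, and comparing coefficients with \eqref{eq:def} gives
\begin{equation}\label{eq:op}
p\boxplus_dq=\widehat p(D)\,\widehat q(D)\,x^d=\widehat p(D)\,q .
\end{equation}
A power series in $D$ acts on polynomials of degree at most $d$ through its terms up to $D^d$, so if $p=f(D)x^d$ for a power series $f$ with $f(0)=1$, we may use $f$ in place of $\widehat p$.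

\medskip\noindent\emph{Symmetries.} The polynomial $\delta_\mu p$ has coefficients $a_i\mu^i$, so its operator is $\widehat p(\mu D)$. Hence $\delta_\mu p\boxplus_d\delta_\mu q=\delta_\mu(p\boxplus_dq)$; the polynomial $\delta_0p=x^d$ is the identity for $\boxplus_d$; and
\begin{equation}\label{eq:expand}
r_t=\sum_{i=0}^d a_i\,t^{i/2}\,\frac{(d-i)!}{d!}\,D^i\,\delta_{\sqrt{1-t}}\,q .
\end{equation}
By Taylor's formula $p(x-u)=e^{-uD}p$, so translating $p$ by $u$ translates $r_t$ by $u\sqrt t$, and translating $q$ by $u$ translates $r_t$ by $u\sqrt{1-t}$. The functionals $h,J_k,m_2,m_3$ do not see translations, so we may always assume that $p$ and $q$ are \emph{centered}, that is, $a_1=b_1=0$. The reflection $\delta_{-1}$ preserves $h$ and $J_k$ and changes the sign of $m_3$; reflecting both $p$ and $q$ reflects $r_t$. Exchanging $p$ and $q$ replaces $t$ by $1-t$.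

\medskip\noindent\emph{Moments.} For centered $p$, Newton's identities give $m_2(p)=-2a_2$ and $m_3(p)=-3a_3$. For centered $p,q$, every mixed term of \eqref{eq:def} with $k\le3$ contains $a_1$ or $b_1$, so
\begin{equation}\label{eq:lowcoef}
r_t=x^d+\big(ta_2+(1-t)b_2\big)x^{d-2}+\big(t^{3/2}a_3+(1-t)^{3/2}b_3\big)x^{d-3}+\cdots .
\end{equation}
Therefore, for all $p$ and $q$,
\begin{equation}\label{eq:moments}
m_2(r_t)=t\,m_2(p)+(1-t)\,m_2(q),\qquad m_3(r_t)=t^{3/2}m_3(p)+(1-t)^{3/2}m_3(q),
\end{equation}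
and the sum of the squared gaps is $\sum_{i<j}(\lambda_i-\lambda_j)^2=d\,m_2$.

\medskip\noindent\emph{Smoothness.} A simple real root depends smoothly on the coefficients, by the implicit function theorem. Hence $\mathcal P_d$ is open among monic polynomials of degree $d$, the ordered roots are smooth functions on it, and differentiating $(q+\eta v)(\lambda_i(\eta))=0$ at $\eta=0$ shows that the derivative of the root $\lambda_i$ of $q$ in the direction of a polynomial $v$ of degree less than $d$ is
\begin{equation}\label{eq:rootvar}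
-\,v(\lambda_i)/q'(\lambda_i).
\end{equation}

\begin{lemma}\label{lem:distinct}
If $p$ is monic of degree $d$ with only real roots and $q\in\mathcal P_d$, then $p\boxplus_dq\in\mathcal P_d$. Consequently $r_t\in\mathcal P_d$ for $p,q\in\mathcal P_d$ and $0\le t\le1$.
\end{lemma}

\begin{proof}
Let $f=p\boxplus_dq$. For small $|\eta|$ we have $q+\eta\in\mathcal P_d$, and $p\boxplus_d(q+\eta)=f+\eta$ by \eqref{eq:op}, so $f+\eta$ has only real roots. Choose such an $\eta>0$ with neither $\eta$ nor $-\eta$ a critical value of $f$. Then $f+\eta$ and $f-\eta$ each have $d$ simple real roots. By Rolle's theorem the zeros $\xi_1<\dots<\xi_{d-1}$ of $f'$ separate the roots of each of them, so both $f(\xi_j)+\eta$ and $f(\xi_j)-\eta$ have the sign $(-1)^{d-j}$. Hence $f(\xi_j)\ne0$ for all $j$, and $f$ has no multiple root. For $t<1$ apply this to $\delta_{\sqrt t}p$ and $\delta_{\sqrt{1-t}}q$; and $r_1=p$.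
\end{proof}

Thus $h(r_t)$ and $J_k(r_t)$ are continuous on $[0,1]$ and smooth on $(0,1)$, and concavity or convexity is decided by the sign of the second derivative on $(0,1)$.

\begin{lemma}\label{lem:hermite}
For $\sigma>0$ we have $H_\sigma\in\mathcal P_d$ and $\delta_\mu H_\sigma=e^{-\mu^2\sigma D^2/2}x^d$. For $p\in\mathcal P_d$ and $s\ge0$ we have $e^{-sD^2/2}p\in\mathcal P_d$.
\end{lemma}

\begin{proof}
The dilation formula is the rule $\widehat p(D)\mapsto\widehat p(\mu D)$. It gives $H_\sigma=\delta_{\sqrt\sigma}H_1$, so let $\sigma=1$ and $\eta_n=e^{-D^2/2}x^n$. From $D^k(xg)=xD^kg+kD^{k-1}g$ we get $e^{-D^2/2}(xg)=(x-D)e^{-D^2/2}g$, hence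
\[
\eta_n=(x-D)\eta_{n-1}=-e^{x^2/2}D\big(e^{-x^2/2}\eta_{n-1}\big).
\]
If $\eta_{n-1}$ has $n-1$ distinct real zeros, then $e^{-x^2/2}\eta_{n-1}$ has these zeros and tends to $0$ at $\pm\infty$, so its derivative has $n$ distinct real zeros by Rolle's theorem. Induction from $\eta_0=1$ gives $H_1\in\mathcal P_d$. Finally $e^{-sD^2/2}p=H_s\boxplus_dp$ for $s>0$, and Lemma~\ref{lem:distinct} applies.
\end{proof}

The dilation formula shows also that $H_\sigma$ has roots symmetric about $0$ (take $\mu=-1$), and that for $p=q=H_\sigma$ the curve $r_t=e^{-\sigma tD^2/2}e^{-\sigma(1-t)D^2/2}x^d=H_\sigma$ is constant.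

From now on we drop the normalization where convenient. For distinct reals $\lambda_1,\dots,\lambda_d$ put
\[
E=\sum_{i<j}\log|\lambda_i-\lambda_j|=Nh,\qquad F_k=\sum_{i<j}(\lambda_i-\lambda_j)^{-2k}=NJ_k,\qquad z_{ij}=\frac1{\lambda_i-\lambda_j},
\]
and $\pi_n(i)=\sum_{j\ne i}z_{ij}^n$. As functions of the roots,
\begin{equation}\label{eq:grad}
\partial E/\partial\lambda_i=\pi_1(i),\qquad \partial F_k/\partial\lambda_i=-2k\,\pi_{2k+1}(i).
\end{equation}

\section{Degree two, and a cubic by hand}\label{sec:hand}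

\begin{proof}[Proof of Theorem~\ref{thm:low}(a)]
For $d=2$ there is one squared gap $y$, and $y=2m_2$. By \eqref{eq:moments} it is affine in $t$. Every mean of one number is that number, so $e^{2h}=J_k^{-1/k}=y$, and \eqref{eq:stronger} gives the conjecture.
\end{proof}

A centered cubic $x^3-\alpha x+c$ has discriminant $\Delta=\prod_{i<j}(\lambda_i-\lambda_j)^2=4\alpha^3-27c^2$, and it lies in $\mathcal P_3$ exactly when $\Delta>0$. Then
\begin{equation}\label{eq:cubichJ}
h=\tfrac16\log\Delta,\qquad J_1=\frac{3\alpha^2}{\Delta}.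
\end{equation}
The first formula is the definition. For the second, let $g_1,g_2,g_3$ be the signed gaps $\lambda_1-\lambda_2$, $\lambda_2-\lambda_3$, $\lambda_3-\lambda_1$, and let $e=g_1g_2+g_2g_3+g_3g_1$. Since $g_1+g_2+g_3=0$, we have $\sum g_i^2=-2e$ and $\sum_{i<j}g_i^2g_j^2=e^2$. Also $\sum g_i^2=3m_2=6\alpha$. So $F_1=e^2/\Delta=9\alpha^2/\Delta$.

\begin{example}\label{ex:cubic}
Let $p=x^3-x-\frac1{\sqrt{27}}$ and $q=x^3-x+\frac1{\sqrt{27}}$. Both have discriminant $4-1=3$, and they are reflections of each other. By \eqref{eq:lowcoef},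
\[
r_t=x^3-x+\frac{(1-t)^{3/2}-t^{3/2}}{\sqrt{27}} .
\]
With $\tau=t(1-t)$ we have $t^3+(1-t)^3=1-3\tau$, so
\[
\Delta(t)=4-\big((1-t)^{3/2}-t^{3/2}\big)^2=3+3\tau+2\tau^{3/2},
\]
and $h=\frac16\log\Delta$, $J_1=3/\Delta$. The discriminant does increase away from the endpoints, as the heuristic predicts, but it starts in a convex way. Indeed $\Delta'$ is bounded, while
\[
\Delta''=-6+\tfrac32\tau^{-1/2}(1-2t)^2-6\tau^{1/2}\to+\infty\qquad(t\to0^+).
\]
Hence $(\log\Delta)''=\Delta''/\Delta-\Delta'^2/\Delta^2\to+\infty$ and $(1/\Delta)''=-\Delta''/\Delta^2+2\Delta'^2/\Delta^3\to-\infty$.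

The failure can be seen at three points. We have $\Delta(0)=3$; at $t=0.02$, $\tau=0.14^2$ and $\Delta=3.064288$; at $t=0.01$, $\Delta=3.0297+0.0198\sqrt{0.0099}<3.0316701$, because $\sqrt{0.0099}<0.0995$. Thus
\[
\Delta(0.01)^2<9.19103<9.192864=\Delta(0)\,\Delta(0.02),
\]
\[
\frac2{\Delta(0.01)}>0.65970>0.65968>\frac1{\Delta(0)}+\frac1{\Delta(0.02)},
\]
which violate midpoint concavity of $h$ and midpoint convexity of $J_1$.
\end{example}

If in this example $p$ is replaced by its reflection $q$, the discriminant becomes $3+3\tau-2\tau^{3/2}$, and the singular term has the sign that the conjecture wants. Everything depends on the relative sign of the two third moments.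

\section{The endpoint singularity}\label{sec:endpoint}

In degree $d$ there is no closed formula for $h(r_t)$, but only the $t^{3/2}$ term of \eqref{eq:expand} matters near $t=0$. This term moves $q$ in the direction $q'''$, so we first compute the response of $E$ and $F_k$ to that direction. Let $d\ge3$. For $q\in\mathcal P_d$ with roots $\lambda_i$ and odd $n\ge1$ put
\[
e_2(i)=\sum_{\{j,l\}}z_{ij}z_{il},\qquad S_n(q)=\sum_{i=1}^d\pi_n(i)\,e_2(i),
\]
where $\{j,l\}$ runs over the two-element subsets of $\{1,\dots,d\}\setminus\{i\}$. The quantity $S_n$ is translation invariant and measures an asymmetry of the gaps: reflection changes the sign of $\pi_n(i)$ and preserves $e_2(i)$, so $S_n(\delta_{-1}q)=-S_n(q)$. For a smooth function $\Phi$ on $\mathcal P_d$ we write $\Phi'(q)[v]$ and $\Phi''(q)[v,v]$ for its first and second differentials with respect to the coefficients.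

\begin{lemma}\label{lem:variation}
For $q\in\mathcal P_d$, $E'(q)[q''']=-6S_1(q)$ and $F_k'(q)[q''']=12k\,S_{2k+1}(q)$.
\end{lemma}

\begin{proof}
Write $q=(x-\lambda_i)g$ with $g=\prod_{j\ne i}(x-\lambda_j)$. Then $q'(\lambda_i)=g(\lambda_i)$, $q'''(\lambda_i)=3g''(\lambda_i)$, and $g''(\lambda_i)/g(\lambda_i)=2e_2(i)$. By \eqref{eq:rootvar} the root $\lambda_i$ moves with velocity $-6e_2(i)$, and \eqref{eq:grad} gives both formulas.
\end{proof}

\begin{lemma}\label{lem:endpoint}
Let $d\ge3$, $p,q\in\mathcal P_d$, and $\kappa_d=\dfrac{3}{d(d-1)(d-2)}$. As $t\to0^+$,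
\[
\frac{d^2}{dt^2}E(r_t)=\frac{\kappa_d}2\,m_3(p)S_1(q)\,t^{-1/2}+O(1),\qquad
\frac{d^2}{dt^2}F_k(r_t)=-k\,\kappa_d\,m_3(p)S_{2k+1}(q)\,t^{-1/2}+O(1),
\]
where the implied constants depend on $p$, $q$ and $k$.
\end{lemma}

\begin{proof}
We may assume $a_1=0$, so that $a_3=-m_3(p)/3$. Let $w_t=\delta_{\sqrt{1-t}}q$; its coefficients $b_j(1-t)^{j/2}$ are smooth on $[0,\frac12]$. Consider the terms of \eqref{eq:expand}, with dots for $t$-derivatives of coefficient vectors. The term $i=1$ vanishes; this is where centering is used. The terms $i=0$, $i=2$ and $i\ge4$ are $C^2$ on $[0,\frac12]$, because $t^{i/2}$ is. The term $i=3$ is $\frac{\kappa_d}3a_3\,t^{3/2}D^3w_t$. Its first derivative is bounded, and its second derivative is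
\[
\tfrac{\kappa_d}3a_3\Big(\tfrac34t^{-1/2}D^3w_t+3t^{1/2}D^3\dot w_t+t^{3/2}D^3\ddot w_t\Big)=\tfrac{\kappa_d}4a_3\,t^{-1/2}q'''+O(1),
\]
since $w_t=q+O(t)$. So $\dot r_t=O(1)$, $r_t=q+O(t)$, and $\ddot r_t=-\frac{\kappa_d}{12}m_3(p)\,t^{-1/2}q'''+O(1)$.

Let $\Phi$ be $E$ or $F_k$. It is smooth near $q$, because the roots of $q$ are distinct, so $\Phi''(r_t)=O(1)$ and $\Phi'(r_t)=\Phi'(q)+O(t)$. By the chain rule,
\[
\frac{d^2}{dt^2}\Phi(r_t)=\Phi'(r_t)[\ddot r_t]+\Phi''(r_t)[\dot r_t,\dot r_t]=-\frac{\kappa_d}{12}\,m_3(p)\,t^{-1/2}\,\Phi'(q)[q''']+O(1),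
\]
and Lemma~\ref{lem:variation} finishes the proof.
\end{proof}

The conjecture therefore fails for $h$ if $m_3(p)S_1(q)>0$, and for $J_k$ if $m_3(p)S_{2k+1}(q)>0$. To prove Theorem~\ref{thm:counter} we need one $q$ for which all $S_n(q)$, $n$ odd, have the same sign. For cubics this is automatic.

\begin{lemma}\label{lem:cubicS}
Let $q\in\mathcal P_3$ have roots $\lambda_1<\lambda_2<\lambda_3$, and put $g_1=\lambda_2-\lambda_1$, $g_2=\lambda_3-\lambda_2$, $g_3=g_1+g_2$. For odd $n\ge1$,
\begin{equation}\label{eq:cubicS}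
g_1g_2g_3\,S_n(q)=g_2^{-n}(g_3+g_1)-g_1^{-n}(g_3+g_2)+g_3^{-n}(g_1-g_2).
\end{equation}
If $q=x^3-\alpha x+c$, then $\operatorname{sgn}S_n(q)=\operatorname{sgn}c=-\operatorname{sgn}m_3(q)$.
\end{lemma}

\begin{proof}
The pairs $(z_{ij})_{j\ne i}$ for $i=1,2,3$ are $(-g_1^{-1},-g_3^{-1})$, $(g_1^{-1},-g_2^{-1})$ and $(g_3^{-1},g_2^{-1})$. For odd $n$ this gives
\[
S_n=-\frac{g_1^{-n}+g_3^{-n}}{g_1g_3}-\frac{g_1^{-n}-g_2^{-n}}{g_1g_2}+\frac{g_2^{-n}+g_3^{-n}}{g_2g_3},
\]
which is \eqref{eq:cubicS}. If $g_1>g_2$, then $g_2^{-n}>g_1^{-n}$, $g_3+g_1>g_3+g_2$ and $g_1-g_2>0$, so $S_n>0$. The right side of \eqref{eq:cubicS} changes sign when $g_1$ and $g_2$ are exchanged, so $\operatorname{sgn}S_n=\operatorname{sgn}(g_1-g_2)$. For a centered cubic $g_1-g_2=2\lambda_2-\lambda_1-\lambda_3=3\lambda_2$, and $c=(-\lambda_1\lambda_3)\lambda_2$ with $\lambda_1<0<\lambda_3$. So $c$, $\lambda_2$ and $g_1-g_2$ have the same sign, and $m_3(q)=-3c$.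
\end{proof}

In higher degree we keep an asymmetric triple and send the other roots far away, where they hardly affect sums of reciprocal gaps. The perturbation must be controlled uniformly in $n$. This is possible when the smallest gap is $1$: all $|z_{ij}|^n$ are then at most $1$, and the main term does not decay as $n\to\infty$.

\begin{lemma}\label{lem:q}
Let $d\ge3$, $L\ge8d^4+1$, and let $q$ have the roots $-2,0,1$ and $L,2L,\dots,(d-3)L$. Then $S_n(q)\ge\frac14$ for all odd $n\ge1$.
\end{lemma}

\begin{proof}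
Call $-2,0,1$ the near roots and the others the far roots. For the near roots alone, $g_1=2$, $g_2=1$, $g_3=3$, and \eqref{eq:cubicS} gives the value
\[
S_n^0=\tfrac16\big(5-4\cdot2^{-n}+3^{-n}\big)\ge\tfrac12 .
\]
Let $\varepsilon=1/(L-1)$. All $|z_{ij}|\le1$, and $|z_{ij}|\le\varepsilon$ when $i$ or $j$ is far. Each $\pi_n(i)$ has fewer than $d$ terms and each $e_2(i)$ fewer than $d^2$ terms, so $|\pi_n(i)|\le d$ and $|e_2(i)|\le d^2$, with or without the far roots. For near $i$, adding the far roots changes $\pi_n(i)$ by at most $d\varepsilon$ and $e_2(i)$ by at most $d^2\varepsilon$, hence the product by at most $d\varepsilon\cdot d^2+d\cdot d^2\varepsilon=2d^3\varepsilon$. For far $i$, $|\pi_n(i)e_2(i)|\le d\varepsilon\cdot d^2$. Summing over $i$,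
\[
|S_n(q)-S_n^0|\le 6d^3\varepsilon+(d-3)d^3\varepsilon\le2d^4\varepsilon\le\tfrac14 .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $q$ be as in Lemma~\ref{lem:q}, and let $p$ have the roots $-1,-2,\dots,-(d-1)$ and $N=\binom d2\ge3$. Since $1+\dots+(d-1)=N$ and $1^3+\dots+(d-1)^3=N^2$, the polynomial $p$ is centered and $m_3(p)=N^3-N^2>0$. So $m_3(p)S_n(q)>0$ for all odd $n$, and Lemma~\ref{lem:endpoint} gives the claim.
\end{proof}

\begin{remark}\label{rem:generic}
The failure is generic up to a reflection. Fix $d\ge3$ and one functional, and let $n=1$ for $h$ and $n=2k+1$ for $J_k$. The function $S_n$ is real analytic on the connected set $\{\lambda_1<\dots<\lambda_d\}$ and not identically zero by Lemma~\ref{lem:q}, so it is nonzero on an open dense set. For $q$ in this set and every $p\in\mathcal P_d$ with $m_3(p)\ne0$, one of the products $m_3(p)S_n(q)$ and $m_3(\delta_{-1}p)S_n(q)$ is positive. Hence the conjectured property fails for $(p,q)$ or for $(\delta_{-1}p,q)$.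
\end{remark}

\section{Roots under the heat flow}\label{sec:heat}

If the roots of $q$ are symmetric about their mean, then $S_n(q)=0$ and $m_3(q)=0$, and the singular term of Lemma~\ref{lem:endpoint} is absent at both endpoints, whatever $p$ is. Positive results then become possible, but they need control on all of $(0,1)$. For Hermite $q$, and for cubics, this control comes from the dynamics of roots under the heat flow.

Call a smooth family $(u_s)_{s\in I}$ in $\mathcal P_d$, with $I$ an interval, a \emph{heat curve} if $\partial_su_s=-\frac12D^2u_s$. By Lemma~\ref{lem:hermite}, $u_s=e^{-sD^2/2}p$, $s\ge0$, is a heat curve for $p\in\mathcal P_d$. Let $\lambda(s)\in\mathbb R^d$ be the vector of ordered roots. In this and the following sections primes on functions of $s$ are $s$-derivatives, and $\nabla$ and $\operatorname{Hess}$ are taken with respect to the roots.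

\begin{lemma}\label{lem:flow}
On the set of distinct roots $|\nabla E|^2=2F_1$. Along a heat curve $\lambda'=\nabla E$ and $\lambda''=\nabla F_1$, that is,
\[
\lambda_i'=\sum_{j\ne i}z_{ij},\qquad\lambda_i''=-2\sum_{j\ne i}z_{ij}^3 .
\]
\end{lemma}

\begin{proof}
By \eqref{eq:grad}, $|\nabla E|^2=\sum_i\sum_{j\ne i}z_{ij}^2+2\sum_ie_2(i)$. The first sum is $2F_1$. The second vanishes after grouping by triples of roots, because
\[
\frac1{(x-y)(x-z)}+\frac1{(y-x)(y-z)}+\frac1{(z-x)(z-y)}=\frac{(y-z)-(x-z)+(x-y)}{(x-y)(x-z)(y-z)}=0 .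
\]
By \eqref{eq:rootvar}, $\lambda_i'=\frac12D^2u(\lambda_i)/Du(\lambda_i)$. With $u=(x-\lambda_i)g$ this equals $Dg(\lambda_i)/g(\lambda_i)=\pi_1(i)$. So $\lambda'=\nabla E$, and $\lambda''=(\operatorname{Hess}E)\nabla E=\frac12\nabla|\nabla E|^2=\nabla F_1$.
\end{proof}

In particular $\frac d{ds}h(u_s)=2J_1(u_s)$: the roots repel each other, and $J_1$ is the rate at which $h$ grows. Since our functionals are means of squared gaps, we also need the motion of a single squared gap. It is expressed through quantities that are invariant under translation, dilation and reflection of the roots.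

\begin{lemma}\label{lem:gap}
Along a heat curve fix $i\ne j$, and let $y=(\lambda_i-\lambda_j)^2$ and
\[
R_l=\frac{(\lambda_i-\lambda_j)^2}{(\lambda_i-\lambda_l)(\lambda_j-\lambda_l)}\quad(l\ne i,j),\qquad\varphi(R)=2R(2R-1)(R+4).
\]
Then
\begin{equation}\label{eq:gap}
y'=4-2\sum_lR_l,\qquad y\,y''=\sum_l\varphi(R_l)+4\sum_{l<l'}R_lR_{l'} .
\end{equation}
\end{lemma}

\begin{proof}
Let $g=\lambda_i-\lambda_j$, and for fixed $l$ let $X=\lambda_i-\lambda_l$, $Y=\lambda_j-\lambda_l$, so that $X-Y=g$ and $XY=g^2/R_l$. Then $X^{-1}-Y^{-1}=-g/(XY)=-R_l/g$, and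
\[
X^{-3}-Y^{-3}=-\frac{(X-Y)\big((X-Y)^2+3XY\big)}{(XY)^3}=-\frac{R_l^3+3R_l^2}{g^3}.
\]
Lemma~\ref{lem:flow} gives $gg'=2-\sum R_l$ and $g^3g''=-4+2\sum(R_l^3+3R_l^2)$. Now $y'=2gg'$ and
\[
yy''=2(gg')^2+2g^3g''=-8\sum R_l+2\Big(\sum R_l\Big)^2+12\sum R_l^2+4\sum R_l^3 .
\]
Expanding the square and using $-8R+14R^2+4R^3=\varphi(R)$ gives \eqref{eq:gap}.
\end{proof}

The next lemma passes from the gaps to their power means.

\begin{lemma}\label{lem:power}
Let $\kappa>0$, let $y_1,\dots,y_N$ be positive $C^2$ functions on an interval, and put $T=\sum_jy_j^{-\kappa}$ and $W=TT''-(1+\frac1\kappa)T'^2$. Then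
\[
\big(T^{-1/\kappa}\big)''=-\frac1\kappa\,T^{-1/\kappa-2}\,W,\qquad W\ge-\kappa\,T\sum_jy_j^{-\kappa-1}y_j'' .
\]
\end{lemma}

\begin{proof}
The identity follows by differentiating $(T^{-1/\kappa})'=-\frac1\kappa T^{-1/\kappa-1}T'$. Next, $T'=-\kappa\sum y_j^{-\kappa-1}y_j'$ and
\[
T''=\kappa(\kappa+1)\sum y_j^{-\kappa-2}y_j'^2-\kappa\sum y_j^{-\kappa-1}y_j'' .
\]
The Cauchy--Schwarz inequality gives $\big(\sum y_j^{-\kappa-1}y_j'\big)^2\le T\sum y_j^{-\kappa-2}y_j'^2$, that is, $(1+\frac1\kappa)T'^2\le T\,\kappa(\kappa+1)\sum y_j^{-\kappa-2}y_j'^2$.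
\end{proof}

\section{One Hermite factor}\label{sec:hermite}

When $q=H_\sigma$, the curve $r_t$ is a heat curve up to a change of time and a dilation. The means $M_k$, unlike $h$ and $J_k$, transform under this change in a way that preserves the sign of the second derivative. This is why we work with them.

\begin{lemma}\label{lem:reduction}
Let $p\in\mathcal P_d$, $q=H_\sigma$, $k\ge0$, and put $G(s)=M_k(e^{-sD^2/2}p)$ for $s\ge0$ and $\Psi(t)=M_k(r_t)$. For $0<t\le1$ and $s=\sigma(1-t)/t$,
\[
\Psi(t)=t\,G(s),\qquad\Psi'(t)=G(s)-(s+\sigma)\,G'(s),\qquad\Psi''(t)=\sigma^2t^{-3}\,G''(s).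
\]
\end{lemma}

\begin{proof}
By \eqref{eq:op} and Lemma~\ref{lem:hermite}, $r_t=\widehat p(\sqrt tD)\,e^{-\sigma(1-t)D^2/2}x^d$. This operator arises from $\widehat p(D)e^{-sD^2/2}$ by the substitution $D\mapsto\sqrt tD$, since $st=\sigma(1-t)$. So $r_t=\delta_{\sqrt t}\big(e^{-sD^2/2}p\big)$, and homogeneity gives $\Psi=tG(s)$. From $ds/dt=-\sigma/t^2$ we get $\Psi'=G-\frac\sigma tG'$, and $\sigma/t=s+\sigma$. Differentiating again, $\Psi''=-\frac\sigma{t^2}G'+\frac\sigma{t^2}G'+\frac{\sigma^2}{t^3}G''$.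
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:hermite}]
By Lemma~\ref{lem:reduction}, continuity of $\Psi$ on $[0,1]$, and \eqref{eq:stronger}, it suffices to show that $M_0$ and $M_1$ are concave along the heat curve $u_s=e^{-sD^2/2}p$.

\emph{The mean $M_0=e^{2E/N}$.} For $v\in\mathbb R^d$ we have $\nabla E\cdot v=\sum_{i<j}z_{ij}(v_i-v_j)$, and the Cauchy--Schwarz inequality over the $N$ pairs gives
\[
\operatorname{Hess}E[v,v]=-\sum_{i<j}z_{ij}^2(v_i-v_j)^2\le-\frac1N(\nabla E\cdot v)^2 .
\]
Along the flow $E'=|\nabla E|^2$, so $E''=2\operatorname{Hess}E[\nabla E,\nabla E]\le-\frac2NE'^2$. Hence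
\[
M_0''=\frac2N\,e^{2E/N}\Big(E''+\frac2NE'^2\Big)\le0 .
\]

\emph{The mean $M_1=N/F_1$.} Write $F=F_1$. Since $(1/F)''=-F^{-3}(FF''-2F'^2)$, we must show $FF''\ge2F'^2$. By the chain rule and Lemma~\ref{lem:flow},
\[
F'=\nabla F\cdot\nabla E,\qquad F''=\operatorname{Hess}F[\nabla E,\nabla E]+\nabla F\cdot\lambda''=\operatorname{Hess}F[\nabla E,\nabla E]+|\nabla F|^2 .
\]
For the first term apply Lemma~\ref{lem:power} with $\kappa=2$ to the gaps $(\lambda_j-\lambda_i)+\eta(v_j-v_i)$, $i<j$, which are positive affine functions of a small parameter $\eta$. It gives $F\operatorname{Hess}F[v,v]\ge\frac32(\nabla F\cdot v)^2$, and with $v=\nabla E$ this is $\frac32F'^2$. The missing $\frac12F'^2$ comes from the acceleration term: since $F=\frac12|\nabla E|^2$,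
\[
F|\nabla F|^2=\tfrac12|\nabla E|^2|\nabla F|^2\ge\tfrac12(\nabla E\cdot\nabla F)^2=\tfrac12F'^2 .\qedhere
\]
\end{proof}

The argument for $M_1$ uses twice that $k=1$: the acceleration of the roots is $\nabla F_1$, and their squared speed is $2F_1$. For $F_k$ the acceleration term is $\nabla F_k\cdot\nabla F_1$, which is no longer a square. Sections~\ref{sec:cubic} and~\ref{sec:largek} show that larger $k$ can still be handled for $d=3$, and that large $k$ cannot for $d\ge4$.

\section{The classification for cubics}\label{sec:cubic}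

We prove Theorem~\ref{thm:low}(b). Center $p$ and $q$ and write $p=x^3-\alpha_1x+c_1$, $q=x^3-\alpha_0x+c_0$. Then $m_3(p)m_3(q)=9c_0c_1$, and by \eqref{eq:lowcoef}
\[
r_t=x^3-\alpha(t)x+c(t),\qquad\alpha(t)=t\alpha_1+(1-t)\alpha_0,\qquad c(t)=t^{3/2}c_1+(1-t)^{3/2}c_0 .
\]

\medskip\noindent\emph{Necessity.} Let $c_0c_1<0$. Then $m_3(p)=-3c_1$ has the sign of $c_0$, and so has $S_n(q)$ for every odd $n$, by Lemma~\ref{lem:cubicS}. Lemma~\ref{lem:endpoint} shows that the second derivative of $h(r_t)$ tends to $+\infty$ and that of each $J_k(r_t)$ to $-\infty$ as $t\to0^+$.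

\medskip\noindent\emph{Sufficiency.} Let $c_0c_1\ge0$. Reflecting both polynomials if necessary, we may assume $c_0,c_1\ge0$. The means $M_k$ are functions of the two coefficients $(\alpha,c)$, which scale like $\mu^2$ and $\mu^3$ under dilation. To make both coordinates scale like $M_k$, we use $\xi=c^{2/3}$. The centered cubics in $\mathcal P_3$ with $c\ge0$ then fill the convex cone
\[
\Omega=\{(\alpha,\xi):\ \xi\ge0,\ 4\alpha^3>27\xi^3\}=\{(\alpha,\xi):\ 0\le\xi<\alpha/\alpha_*\},\qquad\alpha_*=(27/4)^{1/3}.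
\]
Fix $k\ge0$ and let $\Gamma(\alpha,\xi)=M_k(x^3-\alpha x+\xi^{3/2})$. This function is continuous on $\Omega$ and homogeneous of degree $1$.

\begin{proposition}\label{prop:Gamma}
The function $\Gamma$ is nonincreasing in $\xi$ for fixed $\alpha$, and $\gamma(\alpha)=\Gamma(\alpha,1)$ is concave on $(\alpha_*,\infty)$.
\end{proposition}

We first deduce the theorem. For $\xi>0$ homogeneity gives $\Gamma(\alpha,\xi)=\xi\,\gamma(\alpha/\xi)$, and such a function is jointly concave. Indeed, if $(\alpha,\xi)=\sum_i\theta_i(\alpha^{(i)},\xi^{(i)})$ is a convex combination with all $\xi^{(i)}>0$, then $\alpha/\xi$ is the convex combination of the ratios $\alpha^{(i)}/\xi^{(i)}$ with weights $\theta_i\xi^{(i)}/\xi$, and concavity of $\gamma$ gives $\Gamma(\alpha,\xi)\ge\sum_i\theta_i\Gamma(\alpha^{(i)},\xi^{(i)})$. By continuity $\Gamma$ is concave on all of $\Omega$. Next,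
\[
\xi(t)=c(t)^{2/3}=\Big(\big(t\,c_1^{2/3}\big)^{3/2}+\big((1-t)\,c_0^{2/3}\big)^{3/2}\Big)^{2/3}
\]
is the $\ell^{3/2}$ norm of a vector that is affine in $t$, so $\xi(t)$ is convex. Let $t=\theta t_1+(1-\theta)t_2$ with $\theta\in[0,1]$ and $\bar\xi=\theta\xi(t_1)+(1-\theta)\xi(t_2)\ge\xi(t)$. Since $\alpha(t)$ is affine and $\Omega$ is convex, $(\alpha(t),\bar\xi)\in\Omega$, and
\[
M_k(r_t)=\Gamma(\alpha(t),\xi(t))\ge\Gamma(\alpha(t),\bar\xi)\ge\theta M_k(r_{t_1})+(1-\theta)M_k(r_{t_2}).
\]
So $M_k(r_t)$ is concave for every $k\ge0$, and \eqref{eq:stronger} completes the proof. The hypothesis $c_0c_1\ge0$ entered only through the convexity of $\xi(t)$. For $c_0c_1<0$ one has $|c(t)|=(1-t)^{3/2}|c_0|-t^{3/2}|c_1|$ near $t=0$, and the second derivative of $|c(t)|^{2/3}$ tends to $-\infty$ there.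

\begin{proof}[Proof of Proposition~\ref{prop:Gamma}]
\emph{The case $k=0$.} Here $\Gamma=\Delta^{1/3}=(4\alpha^3-27\xi^3)^{1/3}$ decreases in $\xi$. Moreover $\gamma=4^{1/3}\nu^{1/3}$ with $\nu=\alpha^3-\frac{27}4$, and $(\nu^{1/3})'=\alpha^2\nu^{-2/3}$, so $(\nu^{1/3})''=2\alpha\nu^{-5/3}(\nu-\alpha^3)<0$.

\emph{Monotonicity for $k\ge1$.} For $f=x^3-\alpha x+c$ we have $\partial f/\partial c=1=f'''/6$. Lemma~\ref{lem:variation} gives $\partial F_k/\partial c=2k\,S_{2k+1}(f)$, which is nonnegative for $c\ge0$ by Lemma~\ref{lem:cubicS}. So $J_k$ is nondecreasing and $M_k$ nonincreasing in $c$, hence in $\xi$.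

\emph{Concavity for $k\ge1$.} The point is that $\alpha$ is a heat time. The family $u_s=x^3-3sx+1$ satisfies $\partial_su_s=-3x=-\frac12D^2u_s$, so it is a heat curve on $s>\alpha_*/3$, and $\gamma(3s)=M_k(u_s)$. Let $y_1,y_2,y_3$ be the squared gaps of $u_s$. By Lemma~\ref{lem:power} with $\kappa=k$, concavity follows from $\sum_jy_j^{-k-1}y_j''\le0$. For $d=3$ each gap has a single quantity $R$, so by Lemma~\ref{lem:gap} we must show
\begin{equation}\label{eq:cubicsum}
\sum_{j=1}^3y_j^{-k-2}\,\varphi(R^{(j)})\le0,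
\end{equation}
where $R^{(j)}$ belongs to the $j$th gap. We prove this for every triple of distinct reals. The sign of the sum is invariant under translation, reflection and dilation, so let the roots be $0,\,1,\,1+\rho$ with $\rho\ge1$.
\begin{itemize}
\item \emph{Gap $1+\rho$.} The third root lies between the two, and $R=-(1+\rho)^2/\rho\le-4$. So $R(2R-1)>0$, $R+4\le0$, and the term is at most $0$.
\item \emph{Gap $1$.} Here $R=\frac1{\rho(1+\rho)}$, $2R-1=-\frac{(\rho-1)(\rho+2)}{\rho(1+\rho)}$, $R+4=\frac{(2\rho+1)^2}{\rho(1+\rho)}$. The term is $-a$ with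
\[
a=\frac{2(\rho-1)(\rho+2)(2\rho+1)^2}{\rho^3(1+\rho)^3}\ge0 .
\]
\item \emph{Gap $\rho$.} Here $R=\frac{\rho^2}{1+\rho}$, $2R-1=\frac{(\rho-1)(2\rho+1)}{1+\rho}$, $R+4=\frac{(\rho+2)^2}{1+\rho}$. The term is
\[
b=\rho^{-2k-4}\cdot\frac{2\rho^2(\rho-1)(2\rho+1)(\rho+2)^2}{(1+\rho)^3}\ge0 .
\]
\end{itemize}
So the larger of the two adjacent gaps has the wrong sign, and the smaller one must absorb it. It does: $b=a\,\rho^{1-2k}\,\frac{\rho+2}{2\rho+1}\le a$, because $\rho\ge1$ and $k\ge1$. This proves \eqref{eq:cubicsum}.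
\end{proof}

\section{Large exponents in degree at least four}\label{sec:largek}

For large $k$ the mean $M_k$ is close to the smallest squared gap $y$, so we look for a heat curve along which $y''>0$. For $d=3$ there is none: the smallest gap has $0<R\le\frac12$, where $\varphi(R)\le0$. For $d\ge4$ the cross term in \eqref{eq:gap} appears. Four nearly equally spaced roots give the middle gap two values $R_l$ close to $\frac12$; there $\varphi$ vanishes and the cross term is close to $1$. A second difficulty is that strict convexity of $\Psi=M_k(r_t)$ does not by itself contradict convexity of $J_k=\Psi^{-k}$, since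
\begin{equation}\label{eq:Psik}
(\Psi^{-k})''=k\,\Psi^{-k-2}\big((k+1)\Psi'^2-\Psi\Psi''\big).
\end{equation}
We use the free parameter $\sigma$ to place a critical point of $\Psi$ where $\Psi''>0$.

\begin{proof}[Proof of Theorem~\ref{thm:largek}]
\emph{Step 1: a convex smallest gap.} For $0<\varepsilon<1$ and $L>4$ let $p$ have the roots $\pm\frac12$, $\pm(\frac32+\varepsilon)$ and, if $d>4$, $L,2L,\dots,(d-4)L$. Let $u_s=e^{-sD^2/2}p$, let $y_1(s)$ be the squared gap between the roots that start at $\pm\frac12$, and let $y_2,\dots,y_N$ be the other squared gaps. At $s=0$ we have $y_1=1$ and $y_j>1$ for $j\ge2$: the other gaps among the first four roots are at least $1+\varepsilon$, and a gap that involves one of the roots $jL$ is at least $L-\frac32-\varepsilon>\frac32$. For the gap $y_1$ at $s=0$, each of the roots $\pm(\frac32+\varepsilon)$ has $R_l=\frac1{(1+\varepsilon)(2+\varepsilon)}$ and the root $jL$ has $R_l=\frac1{j^2L^2-1/4}$. As $\varepsilon\to0$ and $L\to\infty$ these values tend to $\frac12,\frac12,0,\dots,0$,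 so \eqref{eq:gap} gives
\[
y_1'(0)\to4-2=2,\qquad y_1''(0)\to2\varphi(\tfrac12)+4\cdot\tfrac12\cdot\tfrac12=1 .
\]
Fix $\varepsilon$ and $L$, depending only on $d$, with $y_1'(0)>1$ and $y_1''(0)>\frac12$. By continuity there are $\eta>0$ and $\theta<1$ such that on $[0,\eta]$
\[
y_1\le\theta y_j\ \ (j\ge2),\qquad y_1'\ge1,\qquad y_1''\ge\tfrac12 .
\]
Since $y_1(0)=1$, we can also fix $s_0\in(0,\eta)$ with $y_1(s_0)-s_0y_1'(s_0)>0$.

\emph{Step 2: from the gap to the mean.} Let $T=\sum_jy_j^{-k}$ and $G_k(s)=M_k(u_s)=(T/N)^{-1/k}$. The functions $y_j'/y_j$ and $y_j''/y_j$ are bounded on $[0,\eta]$, and $y_j^{-k}\le\theta^ky_1^{-k}$ for $j\ge2$. With $a=y_1'/y_1$ and $b=y_1''/y_1$, the formulas for $T'$ and $T''$ in the proof of Lemma~\ref{lem:power} give, uniformly on $[0,\eta]$ as $k\to\infty$,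
\[
y_1^kT=1+O(\theta^k),\qquad y_1^kT'=-k\big(a+O(\theta^k)\big),\qquad y_1^kT''=k(k+1)a^2-kb+O(k^2\theta^k).
\]
The terms $k(k+1)a^2$ cancel in $W=TT''-(1+\frac1k)T'^2$, so $y_1^{2k}W=-kb+O(k^2\theta^k)$. As $b$ is bounded below by a positive constant, $W<0$ for large $k$, and $G_k''>0$ on $[0,\eta]$ by Lemma~\ref{lem:power}. Moreover $G_k=N^{1/k}y_1\,(1+O(\theta^k))^{-1/k}\to y_1$ and $G_k'=-G_kT'/(kT)\to y_1a=y_1'$. Hence there is $k_0$, depending only on $d$, such that for all $k\ge k_0$
\[
G_k'(s_0)>0,\qquad G_k(s_0)-s_0G_k'(s_0)>0,\qquad G_k''(s_0)>0 .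
\]

\emph{Step 3: the choice of $\sigma$.} Fix $k\ge k_0$, write $G=G_k$, and put
\[
\sigma=\frac{G(s_0)}{G'(s_0)}-s_0>0,\qquad t_0=\frac\sigma{\sigma+s_0}\in(0,1),\qquad q=H_\sigma .
\]
Then $\sigma(1-t_0)/t_0=s_0$, and Lemma~\ref{lem:reduction} gives $\Psi'(t_0)=G(s_0)-(s_0+\sigma)G'(s_0)=0$ and $\Psi''(t_0)=\sigma^2t_0^{-3}G''(s_0)>0$. By \eqref{eq:Psik}, the second derivative of $J_k(r_t)$ at $t_0$ equals $-k\,\Psi(t_0)^{-k-1}\Psi''(t_0)<0$, so $J_k(r_t)$ is not convex.
\end{proof}

\begin{remark}
For $d=4$ the polynomials $p$ and $q$ of this proof are both even. So the failure persists for symmetric polynomials, where the odd-coefficient mechanism of Theorem~\ref{thm:counter} is absent: it takes place at an interior point $t_0$, not at an endpoint.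
\end{remark}

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Rectangular finite free probability theory},
\texttt{https://jgarzavargas.people.caltech.edu/}\allowbreak\texttt{documents/28540/}\allowbreak\texttt{Slides\_Gribinski.pdf}

\end{thebibliography}
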